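\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Landau's inequality on $\mathbb Z$ and on $\mathbb R$:\\ the best constants differ for $p\ne 1,2,\infty$}

\begin{abstract}
Let $C(p,\mathbb Z)$ and $K(p,\mathbb R)$ be the best constants in
$\|\Delta x\|_p\le C\|x\|_p^{1/2}\|\Delta^2x\|_p^{1/2}$ for sequences and in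
$\|y'\|_p\le K\|y\|_p^{1/2}\|y''\|_p^{1/2}$ for functions on the line. They are known to agree for
$p=1,2,\infty$. We prove that
$K(p,\mathbb R)<2^{|1/p-1/2|}\le C(p,\mathbb Z)$ for every other $p$, so that the discrete
constant is strictly larger; the second inequality is known. We also give a one-dimensional
variational formula for
$K(p,\mathbb R)$, an explicit upper bound for all $p>1$, and the expansion
$\ln K(p,\mathbb R)=\frac12\ln 2-\frac{3\ln p}{4p}+O(1/p)$ as $p\to\infty$.
\end{abstract}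

\section{Introduction}

\subsection*{The question}

Let $1\le p\le\infty$. For a sequence $x=\{x_j\}_{j\in\mathbb Z}$ let $\|x\|_p$ be its $l^p$ norm and
$\Delta x=\{x_{j+1}-x_j\}_{j\in\mathbb Z}$. Let $C(p,\mathbb Z)$ be the smallest $C$ with
\[
\|\Delta x\|_p\le C\,\|x\|_p^{1/2}\,\|\Delta^2x\|_p^{1/2}
\qquad\text{for all }x\in l^p(\mathbb Z)\text{ with }\Delta^2x\in l^p(\mathbb Z).
\]
Let $K(p,\mathbb R)$ be the smallest $K$ with
\[
\|y'\|_p\le K\,\|y\|_p^{1/2}\,\|y''\|_p^{1/2}
\]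
for all \emph{admissible} $y$: those $y\in L^p(\mathbb R)$ for which $y'$ is locally absolutely
continuous and $y''\in L^p(\mathbb R)$. Both constants measure how large a first derivative can be
when the function and its second derivative are controlled. The line has a scaling
symmetry, $y\mapsto y(\lambda\,\cdot)$, which leaves $\|y'\|_p^2/(\|y\|_p\|y''\|_p)$ unchanged. The
integers have none, but they contain the line as a limit: if $y$ is smooth with compact support and
$x_j=y(j\eta)$ with $\eta\to0$, then $\Delta x$ and $\Delta^2x$ are $\eta y'$ and $\eta^2y''$ at the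
sample points, up to errors of higher order, the sums are Riemann sums, and the powers of $\eta$
cancel. So sequences do at least as well as such functions. (This is motivation only and is not used
below.) Does a discrete sequence ever do \emph{better} than every function?

The question treated here, whose source is \cite{LID}, is whether $C(p,\mathbb Z)>K(p,\mathbb R)$ for
$1<p<2$ and for $2<p<\infty$. It comes with the following known facts, which we use. First,
\begin{equation}\label{known}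
C(2,\mathbb Z)=1=K(2,\mathbb R),\qquad
C(1,\mathbb Z)=C(\infty,\mathbb Z)=\sqrt2=K(1,\mathbb R)=K(\infty,\mathbb R).
\end{equation}
Second,
\begin{equation}\label{lower}
C(p,\mathbb Z)\ge 2^{|1/p-1/2|}\qquad(1\le p<\infty).
\end{equation}
The bound \eqref{lower} is obtained from two sequences of period $4$, which live at the scale of the
lattice and do not arise by fine sampling; we recall the computation. For $x=(0,1,0,-1)$ repeated,
one period of $\Delta x$ is $(1,-1,-1,1)$
and one period of $\Delta^2x$ is $(-2,0,2,0)$. Truncate $x$ to $N$ periods. The $p$th powers of the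
norms of $x,\Delta x,\Delta^2x$ are $2N$, $4N+O(1)$ and $2\cdot2^pN+O(1)$, so, letting $N\to\infty$,
$C(p,\mathbb Z)^{2p}\ge 4^2/(2\cdot2\cdot 2^p)=2^{2-p}$. For $x=(1,1,-1,-1)$ repeated, the periods are
$\Delta x=(0,-2,0,2)$ and $\Delta^2x=(-2,2,2,-2)$, and
$C(p,\mathbb Z)^{2p}\ge(2\cdot2^p)^2/(4\cdot4\cdot2^p)=2^{p-2}$.

The first sequence is a triangle wave read off at its zeros and corners; the second has constant
$|x_j|$ and constant $|\Delta^2x_j|$. For a function, a corner is infinitely expensive in $L^p$ when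
$p>1$, and $|y|$ cannot stay constant through a change of sign. So one expects functions to fall short
of \eqref{lower}, and they do.

\subsection*{Results}

\begin{theorem}\label{main}
For every $p\in(1,2)\cup(2,\infty)$,
\[
K(p,\mathbb R)<2^{|1/p-1/2|}\le C(p,\mathbb Z).
\]
Thus $C(p,\mathbb Z)>K(p,\mathbb R)$ for every $p\in(1,2)$ and every $p\in(2,\infty)$. Together with
\eqref{known}: for $1\le p\le\infty$ one has $K(p,\mathbb R)\le 2^{|1/p-1/2|}\le C(p,\mathbb Z)$, and
each of the equalities $C(p,\mathbb Z)=K(p,\mathbb R)$ and $K(p,\mathbb R)=2^{|1/p-1/2|}$ holds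
exactly when $p\in\{1,2,\infty\}$.
\end{theorem}

To state the second result, call a number $b\in(0,\infty)$ together with a locally absolutely
continuous $v>0$ on $(0,b)$ with $v(u)\to0$ as $u\to b$ an \emph{arc}, and put
\begin{equation}\label{PQS}
\mathcal P=\int_0^bv^{p-1}\,du,\qquad
\mathcal Q=\int_0^b\frac{u^p}{v}\,du,\qquad
\mathcal S=\int_0^bv^{p-1}|v_u|^p\,du .
\end{equation}
Here $u$ is the position and $v$ the speed of a point that moves monotonically and comes to rest at
$u=b$.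

\begin{theorem}\label{exact}
For $1<p<\infty$,
\begin{equation}\label{exactformula}
K(p,\mathbb R)^{2p}=\sup\ \frac{\mathcal P^2}{\mathcal Q\,\mathcal S}
\quad\text{over all arcs with }\mathcal P,\mathcal Q,\mathcal S<\infty,
\end{equation}
and
\begin{equation}\label{R1}
K(p,\mathbb R)^{2p}\le R_1(p):=\Big(\frac{2p-1}p\Big)^p\Big(\frac{2p-1}{p^2}\Big)^2
\Big/\,\mathrm B\Big(p+1,\frac p{2p-1}\Big),
\end{equation}
where $\mathrm B$ is the Beta function.
\end{theorem}

\begin{theorem}\label{asym}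
As $p\to\infty$,
\[
\ln K(p,\mathbb R)=\tfrac12\ln2-\frac{3\ln p}{4p}+O\Big(\frac1p\Big),
\qquad\text{hence}\qquad
\frac{C(p,\mathbb Z)}{K(p,\mathbb R)}\ge p^{3/(4p)}e^{-O(1/p)} .
\]
\end{theorem}

\subsection*{Plan of the proof}

By \eqref{lower} only $K(p,\mathbb R)^{2p}<2^{|p-2|}$ has to be shown. The two sides agree at $p=1$
and $p=2$, and after taking $2p$th roots they agree again in the limit $p\to\infty$. We use a method
adapted to each region.
\begin{center}
\begin{tabular}{lll}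
range of $p$ & method & section\\ \hline
$[\frac{11}8,2)$ and $(2,3]$ & a verification function on the phase plane & \ref{sec:near2}\\
$(3,\frac{17}5]$ & two integrations by parts & \ref{sec:mid}\\
$[\frac{17}5,\infty)$ & arcs, pointwise bound & \ref{sec:large}\\
$(1,\frac{11}8]$ & arcs, averaged bounds & \ref{sec:near1}
\end{tabular}
\end{center}
Section \ref{sec:arcs} introduces arcs and proves \eqref{exactformula}. Decimals written with an
equality sign are rounded. Decimals in a strict inequality are rounded in the safe direction, and each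
inequality that decides an argument holds with a margin much larger than the rounding.

\section{Preliminaries}\label{sec:prelim}

Let $1<p<\infty$, $p'=p/(p-1)$ and let $y$ be admissible. Since
$y(t+1)-y(t)-y'(t)=\int_0^1(1-s)\,y''(t+s)\,ds$, Minkowski's inequality gives $y'\in L^p$. By H\"older,
$|y|^p$ and $|y'|^p$ are integrable functions with integrable derivatives; so $y,y'\to0$ at
$\pm\infty$. Put
\[
P=\int_{\mathbb R}|y'|^p,\qquad Q=\int_{\mathbb R}|y|^p,\qquad S=\int_{\mathbb R}|y''|^p .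
\]

\begin{lemma}\label{reductions}
{\rm (i)} If $P^2\le R\,QS$ for all real admissible $y$, then $K(p,\mathbb R)^{2p}\le R$, also when
complex $y$ are allowed.
{\rm (ii)} If $A,B>0$ and $P\le AQ+BS$ for all real admissible $y$, then $K(p,\mathbb R)^{2p}\le4AB$.
\end{lemma}

\begin{proof}
(i) For real $y$ take $2p$th roots. For complex $y$ and $\lambda>0$ apply
$P\le\sqrt{R\,QS}\le\frac{\sqrt R}2(\lambda Q+\lambda^{-1}S)$ to $\mathrm{Re}(e^{i\varphi}y)$ and average over
$\varphi$. The average of $|\mathrm{Re}(e^{i\varphi}z)|^p$ is a constant multiple of $|z|^p$, so the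
inequality passes to $y$; now take the infimum over $\lambda$.

(ii) Replacing $y$ by $y(\lambda\,\cdot)$ multiplies $P,Q,S$ by
$\lambda^{p-1},\lambda^{-1},\lambda^{2p-1}$. So $P\le\mu^{-1}AQ+\mu BS$ with $\mu=\lambda^p>0$
arbitrary. Taking the infimum over $\mu$ gives $P\le2\sqrt{AB\,QS}$, and (i) applies.
\end{proof}

From now on $y$ is real. We also use the \emph{perspective} principle: if $f$ is convex (concave) on an
interval, and $s>0$ and $z$ are affine functions of a parameter with $z/s$ in that interval, then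
$s\,f(z/s)$ is a convex (concave) function of
the parameter. Indeed, if $s=\lambda s_1+(1-\lambda)s_2$ and $z=\lambda z_1+(1-\lambda)z_2$, then
$z/s$ is the average of $z_1/s_1$ and $z_2/s_2$ with weights $\lambda s_1/s$ and $(1-\lambda)s_2/s$.

\section{Exponents near $2$: a verification function}\label{sec:near2}

\subsection{The case $p=2$ and its first-order perturbation}\label{firstorder}

For $p=2$ the whole proof is one identity. With $F(u,v)=uv$,
\[
vF_u+wF_v+\tfrac12(u^2+w^2)-v^2=\tfrac12(u+w)^2\ge0 .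
\]
Put $(u,v,w)=(y,y',y'')$ and integrate: the first two terms form $\frac d{dt}F(y,y')$ and integrate to
zero, so $P\le\frac12(Q+S)$, and Lemma \ref{reductions}(ii) gives $K(2,\mathbb R)\le1$. Equality needs
$w=-u$, that is $y''=-y$: the point $(y,y')$ rotates around the origin.

The rest of this subsection is heuristic and explains the choice of $F$ for other $p$.
For $p=2+\varepsilon$ we want $P\le c\,(Q+S)$ with $4c^2=2^{|\varepsilon|}$, and a little more to gain
strictness. We look for a function $F$, homogeneous of degree $p$, that makes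
\[
vF_u+wF_v+c(|u|^p+|w|^p)-|v|^p
\]
nonnegative. At $\varepsilon=0$ this expression is the square $\frac12(u+w)^2$, so to first order in
$\varepsilon$ its minimum over $w$ is its value at $w=-u$. There $vF_u-uF_v$ is the derivative of
$F$ along the rotation. If we correct $uv$ by a power of $r=(u^2+v^2)^{1/2}$, the correction is constant
along the rotation. So we try $F=\alpha uv\,r^{p-2}$. At $w=-u$, $r=1$,
$x=u^2$, the expression is $\alpha(1-2x)+2c\,x^{p/2}-(1-x)^{p/2}$, where $2c=2^{|\varepsilon|/2}$. Its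
first-order term is, for $p=2-\delta<2$ and $\alpha=1$,
\begin{equation}\label{first1}
\tfrac\delta2\big[x\ln\tfrac2x+(1-x)\ln(1-x)\big],
\end{equation}
and, for $p=2+\varepsilon>2$ and $\alpha=1+a\varepsilon+O(\varepsilon^2)$,
\begin{equation}\label{first2}
\tfrac\varepsilon2\big[x\ln(2x)-(1-x)\ln(1-x)+2a(1-2x)\big].
\end{equation}
The bracket in \eqref{first1} is positive on $(0,1]$. Since $(1-x)\ln(1-x)\ge-x$, it is at least
$x(\ln\frac2x-1)>0$ for $x<2/e$. For $x\ge2/e$ the function $x\ln\frac2x$ decreases to $\ln2$, while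
$(1-x)\ln(1-x)\ge-1/e$. The bracket in \eqref{first2} with $a=0$ behaves like $x\ln x<0$ as $x\to0$;
so for $p>2$ we need $a>0$. At $x=1$ it equals $\ln2-2a$, so we also need $a<\frac12\ln2$. The choice
$a=\frac14$ will do. The rest of this section makes these first-order computations uniform
in $p$; the tool is convexity in the parameter.

\subsection{The general inequality}

Let $\varepsilon=p-2\in(-1,1]$, $c=\frac12\,2^{|\varepsilon|/2}$, $\alpha\ge1$ and
\[
F(u,v)=\alpha\,uv\,(u^2+v^2)^{(p-2)/2},\qquad F(0,0)=0.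
\]
$F$ is smooth away from the origin, and its first derivatives are homogeneous of degree $p-1>0$, so $F$
is $C^1$ on $\mathbb R^2$. On
$u^2+v^2=1$,
\[
vF_u=\alpha v^2(1+\varepsilon u^2),\qquad F_v=\alpha u(1+\varepsilon v^2).
\]
For $a\ge0$ the maximum of $aw-cw^p$ over $w\ge0$ is at $w=\big(\frac a{pc}\big)^{1/(p-1)}$ and equals
$(p-1)p^{-p'}c^{-1/(p-1)}a^{p'}$. Hence $wF_v+c|w|^p\ge-(p-1)p^{-p'}c^{-1/(p-1)}|F_v|^{p'}$, and by
homogeneity, for $(u,v)\ne(0,0)$, $w\in\mathbb R$ and $x=u^2/(u^2+v^2)$,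
\begin{equation}\label{verif}
vF_u+wF_v+c(|u|^p+|w|^p)-|v|^p\ \ge\ (u^2+v^2)^{p/2}\,\Phi(x),
\end{equation}
where
\[
\Phi(x)=\alpha(1-x)(1+\varepsilon x)+c\,x^{p/2}-(1-x)^{p/2}-W(x),
\]
\[
W(x)=(p-1)\,p^{-p'}c^{-1/(p-1)}\big[\alpha\sqrt x\,(1+\varepsilon(1-x))\big]^{p'} .
\]

\begin{lemma}\label{slack}
If $\Phi(x)\ge\eta\,x^{p/2}$ on $[0,1]$ for some $\eta\in(0,c)$, then
$K(p,\mathbb R)^{2p}\le4c(c-\eta)<2^{|p-2|}$.
\end{lemma}

\begin{proof}
Put $(u,v,w)=(y,y',y'')$. Where $(y,y')\ne(0,0)$, \eqref{verif} shows that the left side there is at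
least $\eta|y|^p$, because $(u^2+v^2)^{p/2}x^{p/2}=|u|^p$. Where $y=y'=0$, the left side is
$c|y''|^p\ge0=\eta|y|^p$.
The function $\frac d{dt}F(y,y')=vF_u+wF_v$ is bounded by a
constant times $r^p+|w|r^{p-1}$ with $r=(y^2+y'^2)^{1/2}\in L^p$, so it is integrable, and its
integral is $0$ because $F(y,y')\to0$ at $\pm\infty$. Thus $P\le(c-\eta)Q+cS$. Apply Lemma
\ref{reductions}(ii) and $4c^2=2^{|p-2|}$.
\end{proof}

The awkward term is $W$. In the variable $q=1/(p-1)=p'-1$, and apart from explicit factors, its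
logarithm is concave and vanishes at $q=1$, that is at $p=2$. So it lies below its tangent there.

\begin{lemma}\label{Wbound}
For $p\ne2$ and $0<x\le1$,
\[
W(x)\le\frac x2\,(p-1)\,\alpha^{p'}e^{(q-1)\ell(x)},\qquad
\ell(x)=\begin{cases}\frac12\ln\frac x2+2x-1&(p<2),\\[2pt]\frac12\ln(2x)+2x-1&(p>2).\end{cases}
\]
\end{lemma}

\begin{proof}
Let $Y=1+(q-1)x$; then $Y\ge\min(1,q)>0$. We have $p=(1+q)/q$, $p'=1+q$, $\varepsilon=(1-q)/q$ and
$1+\varepsilon(1-x)=Y/q$. So
\[
W=\frac1q\Big(\frac q{1+q}\Big)^{1+q}c^{-q}\alpha^{1+q}x^{(1+q)/2}\Big(\frac Yq\Big)^{1+q}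
=\frac{x}{2q}\,\alpha^{1+q}e^{L(q)},
\]
\[
L(q)=\ln\frac2x-q\ln c+\frac{1+q}2\ln x+(1+q)\ln\frac Y{1+q}.
\]
For $p<2$ we have $c=2^{-p/2}$ and $-q\ln c=\frac{pq}2\ln2=\frac{1+q}2\ln2$. For $p>2$ we have
$c=2^{p/2-2}$ and $-q\ln c=\frac{3q-1}2\ln2$. So the first three terms of $L$ are affine in $q$. The last one is the
perspective $s\ln(Y/s)$ of the logarithm with $s=1+q$. Hence $L$, with either of these two formulas
regarded as a
function of $q>0$, is concave. At $q=1$ we have $Y=1$, and in both cases $L(1)=0$. The last term has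
derivative $\ln\frac Y{1+q}+\frac{(1+q)x}Y-1=-\ln2+2x-1$ at $q=1$. The affine part has derivative
$\frac12\ln(2x)$ if $p<2$, and $\frac32\ln2+\frac12\ln x$ if $p>2$. So $L'(1)=\ell(x)$, and
$L(q)\le(q-1)\ell(x)$. As $1/q=p-1$ and $1+q=p'$, this is the claim.
\end{proof}

\subsection{The range $\frac{11}8\le p<2$}

\begin{proposition}\label{below2}
If $\frac{11}8\le p<2$, then $K(p,\mathbb R)^{2p}<2^{2-p}$.
\end{proposition}

\begin{proof}
Take $\alpha=1$ and $\delta=2-p\in(0,\frac58]$. Then $p-1=1-\delta$ and $q-1=\frac\delta{1-\delta}$.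
Put
\[
\Lambda=\tfrac12\ln\tfrac2x,\qquad\tau=-\ell(x)=1-2x+\Lambda,\qquad
\chi(x)=e^{-5\tau/3}=e^{-\frac53(1-2x)}(x/2)^{5/6}.
\]

\emph{From all $\delta$ to one function.} Let $0<x\le1$. By Lemma \ref{Wbound}, $W\le\frac x2J(\delta)$ with
$J(\delta)=(1-\delta)e^{-\tau\delta/(1-\delta)}$, which is convex in $\delta$ (a perspective). Since
$J(0)=1$ and $J(\frac58)=\frac38\chi$, the chord over $[0,\frac58]$ gives
$J(\delta)\le1-\frac85\delta+\frac35\delta\chi$. Moreover
$c\,x^{p/2}=(x/2)^{p/2}=\frac x2e^{\delta\Lambda}\ge\frac x2(1+\delta\Lambda)$. Therefore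
\begin{equation}\label{Phibelow}
\Phi(x)\ge\delta\,\frac x2\Big[\Lambda+\frac85-\frac35\chi\Big]-N,\qquad
N=(1-x)^{p/2}-(1-x)(1-\delta x).
\end{equation}
We bound $N$ in two ways. By Bernoulli, $(1-x)^{p/2}\le1-\frac p2x$, so
$N\le\delta x(\frac32-x)$. Near $x=1$ this loses too much. There we use $v=\sqrt{1-x}$ and the weighted
arithmetic--geometric inequality $v^p=(v^2)^{1-\delta}v^\delta\le(1-\delta)v^2+\delta v$; since
$(1-x)(1-\delta x)=v^2-\delta v^2(1-v^2)$, it gives $N\le\delta(v-v^4)$.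

\emph{The part $0<x\le0.65$.} By the first bound it suffices that
\[
g(x):=\tfrac14\ln\tfrac2x+x-0.7>0.3\,\chi(x).
\]
The function $\chi$ is increasing, and $g$ decreases on $(0,\frac14]$ and increases afterwards. So on
each interval it is enough to compare the minimum of $g$ with the value of $0.3\chi$ at the right
end:
\begin{center}
\begin{tabular}{lll}
interval & minimum of $g$ & $0.3\,\chi$ at the right end\\ \hline
$(0,0.4]$ & $g(0.25)>0.0698$ & $<0.0563$\\
$[0.4,0.5]$ & $g(0.4)>0.1023$ & $<0.0946$\\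
$[0.5,0.55]$ & $g(0.5)>0.1465$ & $<0.1210$\\
$[0.55,0.6]$ & $g(0.55)>0.1727$ & $<0.1536$\\
$[0.6,0.65]$ & $g(0.6)>0.2009$ & $<0.1940$
\end{tabular}
\end{center}

\emph{The part $0.65\le x\le1$.} Let $s=1-x=v^2\in[0,0.35]$ and
$M=\Lambda+\frac85-\frac35\chi$. By the second bound we need $\frac{1-s}2M-v+v^4>0$. First,
$\Lambda=\frac12\ln2-\frac12\ln(1-s)\ge0.3465+\frac s2$. Next, $\chi$ is convex here, since
\[
\frac{\chi''}\chi=\Big(\frac{10}3+\frac5{6x}\Big)^2-\frac5{6x^2}
=\frac{100}9+\frac{50}{9x}-\frac5{36x^2}>0,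
\]
so it lies below its chords. The values $\chi(0.65)=0.64622$, $\chi(0.8)=1.26671$,
$\chi(0.95)=2.41002$, $\chi(1)=2.97143$ give the chord bounds below, and from them $M\ge m_0+m_1s$.
Then, on an interval with right end $\bar s$, as $\frac12m_1>1$ and $v^4\le\bar s v^2$,
\[
\tfrac{1-s}2M-v+v^4\ \ge\ \tfrac{m_0}2-v+\tfrac{m_1-m_0}2v^2-\big(\tfrac{m_1}2-1\big)v^4
\ \ge\ A-v+Bv^2,
\]
where $A=\frac{m_0}2$ and $B=\frac{m_1-m_0}2-\big(\frac{m_1}2-1\big)\bar s$. This is positive if
$4AB>1$: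
\begin{center}
\begin{tabular}{llllll}
$s$ & chord bound for $\chi$ & $m_0,\ m_1$ & $A$ & $B$ & $4AB$\\ \hline
$[0,0.05]$ & $2.9715-11.228s$ & $0.1636,\ 7.2368$ & $0.0818$ & $>3.405$ & $>1.11$\\
$[0.05,0.2]$ & $2.7912-7.622s$ & $0.2717,\ 5.0732$ & $>0.1358$ & $>2.093$ & $>1.13$\\
$[0.2,0.35]$ & $2.0941-4.1365s$ & $0.6900,\ 2.9819$ & $0.3450$ & $>0.974$ & $>1.34$
\end{tabular}
\end{center}

So $\Phi>0$ on $(0,1]$. As $x\to0$, the terms of $\Phi$ other than $c\,x^{p/2}$ add up to
$O(x)+O(x^{p'/2})$, and $p/2<1<p'/2$; so $\Phi(x)/x^{p/2}\to c>0$. Hence the continuous function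
$\Phi/x^{p/2}$ has a positive
lower bound on $(0,1]$, and we can choose $\eta\in(0,c)$ below it. Since $\Phi(0)=\alpha-1=0$, the
inequality $\Phi\ge\eta x^{p/2}$ also holds at $x=0$, and Lemma \ref{slack} applies.
\end{proof}

\subsection{The range $2<p\le3$}

\begin{proposition}\label{above2}
If $2<p\le3$, then $K(p,\mathbb R)^{2p}<2^{p-2}$.
\end{proposition}

\begin{proof}
Now $\varepsilon\in(0,1]$. Guided by \eqref{first2} with $a=\frac14$, take $\alpha=e^{\varepsilon/(2p)}$. Then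
$\alpha^{p'}=e^{\varepsilon/(2(1+\varepsilon))}$, which fits the perspective form. Let $0<x\le1$. As $p-1=1+\varepsilon$
and $q-1=-\frac{\varepsilon}{1+\varepsilon}$, Lemma \ref{Wbound} gives
\[
W\le\frac x2(1+\varepsilon)\exp\Big(\frac{\varepsilon}{1+\varepsilon}\,\theta\Big),\qquad
\theta=\tfrac12-\ell(x)=\tfrac32-2x-\tfrac12\ln(2x).
\]
The right side is convex in $\varepsilon$ (a perspective), and the chord over $[0,1]$ yields
$W\le\frac x2\big(1+\varepsilon(2e^{\theta/2}-1)\big)$. For the other terms: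
\begin{itemize}
\item $c\,x^{p/2}=\frac x2(2x)^{\varepsilon/2}\ge\frac x2\big(1+\frac\varepsilon2\ln(2x)\big)$;
\item $(1-x)^{p/2}\le(1-x)(1-\frac{\varepsilon x}2)$ by Bernoulli;
\item $\alpha(1+\varepsilon x)\ge\big(1+\frac\varepsilon{2(2+\varepsilon)}\big)(1+\varepsilon x)
\ge1+\varepsilon x+\frac\varepsilon2m(x)$ with $m(x)=\min\{\frac12,\frac{1+x}3\}$, because
$\frac{1+\varepsilon x}{2+\varepsilon}$ is monotone in $\varepsilon$ and so is at least the smaller
of its values at $\varepsilon=0$ and $\varepsilon=1$.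
\end{itemize}
The terms without $\varepsilon$ cancel, and
\[
\Phi(x)\ge\varepsilon\big\{\pi(x)+k(x)\big\},\qquad
\pi(x)=(1-x)\big(\tfrac32x+\tfrac12m(x)\big),\qquad
k(x)=\tfrac x4\ln(2x)+\tfrac x2-xe^{\theta/2}.
\]
Here $\pi(x)=\frac16+\frac32x-\frac53x^2$ for $x\le\frac12$ and
$\pi(x)=\frac14+\frac54x-\frac32x^2$ for $x\ge\frac12$; both polynomials are concave. Further,
$xe^{\theta/2}=\kappa\varphi(x)$ with $\varphi(x)=x^{3/4}e^{-x}$ and
$\kappa=2^{-1/4}e^{3/4}\approx1.7802$. Since $16x^2\varphi''/\varphi=-3-24x+16x^2<0$ on $(0,1]$, the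
function $k$ is convex there, with
$k'(x)=\frac14\ln(2x)+\frac34-\kappa\varphi(x)\big(\frac3{4x}-1\big)$.

So on an interval to one side of $\frac12$, $\pi$ plus a tangent line of $k$ is a \emph{concave}
lower bound for $\pi+k$, and it is enough that it is positive at the two endpoints. We have
$\pi(0)=\frac16$, $\pi(0.07)=0.2635$, $\pi(0.2)=0.4$, $\pi(0.4)=\pi(0.5)=0.5$, $\pi(0.6)=0.46$,
$\pi(1)=0$, and with the tangent at $x_0$:
\begin{center}
\begin{tabular}{lllll}
interval & $x_0$ & $k(x_0)$ & $k'(x_0)$ & bound at the endpoints\\ \hline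
$(0,0.07]$ & $0.03$ & $-0.1306$ & $-2.9421$ & $>0.124,\ >0.0150$\\
$[0.07,0.2]$ & $0.15$ & $-0.3395$ & $-1.0282$ & $>0.0061,\ >0.0090$\\
$[0.2,0.4]$ & $0.25$ & $-0.4085$ & $-0.4036$ & $>0.0115,\ >0.0308$\\
$[0.4,0.5]$ & $0.4$ & $-0.4225$ & $\phantom{-}0.1690$ & $>0.077,\ >0.094$\\
$[0.5,0.6]$ & $0.5$ & $-0.3920$ & $\phantom{-}0.4290$ & $>0.107,\ >0.110$\\
$[0.6,1]$ & $1$ & $\phantom{-}0.0184$ & $\phantom{-}1.0870$ & $>0.043,\ >0.018$
\end{tabular}
\end{center}
Hence $\Phi>0$ on $(0,1]$, and $\Phi(0)=\alpha-1>0$. By compactness $\Phi\ge\eta\ge\eta x^{p/2}$ for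
some $\eta\in(0,c)$, and Lemma \ref{slack} applies.
\end{proof}

At $p=2$ one has $\Phi\equiv0$, so no $\eta>0$ exists there; this is why both proofs compare terms of
order $|p-2|$.

\section{The range $3<p\le\frac{17}5$: two integrations by parts}\label{sec:mid}

\begin{proposition}\label{mid}
For $2\le p\le2+\sqrt2$ one has $K(p,\mathbb R)^{2p}\le(p-1)^{4-p}$, and for $3<p\le2+\sqrt2$ this is
less than $2^{p-2}$.
\end{proposition}

\begin{proof}
Let $I_r=\int|y|^r|y'|^{p-r}$ for $0\le r\le p$, so $I_0=P$ and $I_p=Q$; all $I_r$ are finite by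
H\"older. Two of these integrals can be reduced by parts;
the boundary terms vanish since $y,y'\to0$. As $(|y'|^{p-2}y')'=(p-1)|y'|^{p-2}y''$ and
$(p-2)p'=p-p'$,
\[
P=-(p-1)\int y\,|y'|^{p-2}y''\le(p-1)\,S^{1/p}I_{p'}^{1/p'} .
\]
As $(|y|^{p-2}y)'=(p-1)|y|^{p-2}y'$ and $(p-1)p'=p$,
\[
(p-1)I_{p-2}=-\int|y|^{p-2}y\,y''\le S^{1/p}Q^{1/p'} .
\]
To connect them we interpolate $I_{p'}$ between $I_{p-2}$ and $I_p$. This needs $p-2\le p'\le p$. The
second inequality is $p\ge2$; the first is $(p-2)(p-1)\le p$, that is $p^2-4p+2\le0$, and here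
$p\le2+\sqrt2$ is used. H\"older gives $I_{p'}\le I_{p-2}^{\lambda}Q^{1-\lambda}$ with
$\lambda=\frac{p-p'}2$, and $\frac\lambda{p'}=\frac{p-2}2$ because $p/p'=p-1$. Altogether
\[
P\le(p-1)^{1-\frac{p-2}2}\;S^{\frac1p+\frac{p-2}{2p}}\;
Q^{\frac{p-2}{2p'}+\frac1{p'}-\frac{p-2}2}=(p-1)^{2-p/2}\sqrt{QS},
\]
since $\frac{p-2}{2p'}-\frac{p-2}2=-\frac{p-2}{2p}$ and $\frac1{p'}-\frac{p-2}{2p}=\frac12$. The first
claim follows from Lemma \ref{reductions}(i). For the second put $s=p-1$ and
$f(s)=(s-1)\ln2-(3-s)\ln s$. Then $f(2)=0$, and $f'(s)=\ln2+\ln s+1-\frac3s$ is increasing with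
$f'(2)=2\ln2-\frac12>0$. So $f>0$ for $s>2$, which means $(p-1)^{4-p}<2^{p-2}$ for $p>3$.
\end{proof}

Since $\frac{17}5<2+\sqrt2$, the range $(3,\frac{17}5]$ is covered. At $p=3$ the bound equals
$2=2^{p-2}$, so it could not replace Proposition \ref{above2} there.

\section{Reduction to arcs}\label{sec:arcs}

On an interval where $y$ is monotone we can use the position $u=y$ in place of time. Then $y''$
becomes $v\,v_u$, only first derivatives remain, and the problem concerns one positive function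
$v(u)$. This section proves \eqref{exactformula}.

\begin{lemma}\label{arclemma}
If $\mathcal P^2\le R\,\mathcal Q\mathcal S$ for all arcs with $\mathcal P,\mathcal Q,\mathcal S<\infty$,
then $K(p,\mathbb R)^{2p}\le R$.
\end{lemma}

\begin{proof}
The open set $\{y'\ne0\}$ is a countable disjoint union of open intervals $I=(t_1,t_2)$, possibly
unbounded, and $y'\to0$ at both ends of each. Fix $I$; replacing $y$ by $-y$ we may assume $y'>0$ on
$I$. Let $A<B$ be the limits of $y$ at $t_1,t_2$; they are finite.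
\begin{itemize}
\item If $A\ge0$, put $u=y-A$ and $b=B-A$.
\item If $B\le0$, put $u=B-y$ and $b=B-A$.
\item If $A<0<B$, cut $I$ at the zero of $y$; put $u=y$, $b=B$ on the right part and $u=-y$, $b=-A$
on the left part.
\end{itemize}
On each piece let $v=|y'|$, as a function of $u\in(0,b)$. Since $y$ is a $C^1$ diffeomorphism on the
piece and $y'$ is locally absolutely continuous, so is $v(u)$. The end $u=b$ is always an end of $I$, so $v\to0$
there. Also $0\le u\le|y|$, $dt=du/v$ in absolute value, and $|y''|=v|v_u|$ almost everywhere. So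
the contributions of the piece to $P$ and $S$ are $\mathcal P$ and $\mathcal S$, and its contribution
to $Q$ is at least $\mathcal Q$; in particular all three are finite. The pieces are disjoint, and
$y'=0$ off them apart from countably many cut points. Summing over the pieces and using
Cauchy--Schwarz,
\[
P=\sum_i\mathcal P_i\le\sqrt R\sum_i\sqrt{\mathcal Q_i\mathcal S_i}\le\sqrt{R\,QS}.
\]
Now apply Lemma \ref{reductions}(i).
\end{proof}

\subsection*{Normalization}

Replacing $v(u)$ on $(0,b)$ by $\lambda v(u/\lambda)$ on $(0,\lambda b)$ multiplies each of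
$\mathcal P,\mathcal Q,\mathcal S$ by $\lambda^p$. So we may take $b=1$ when bounding
$\mathcal P^2/(\mathcal Q\mathcal S)$. The substitution
\[
G=v^{(2p-1)/p},\qquad X=\int_0^1|G'|^p\,du
\]
turns $\mathcal S$ into a plain Sobolev norm. Indeed
$|G'|^p=\big(\frac{2p-1}p\big)^pv^{p-1}|v_u|^p$, and therefore
\begin{equation}\label{Gform}
\mathcal S=\sigma X,\qquad\mathcal P=\int_0^1G^{e_1}\,du,\qquad\mathcal Q=\int_0^1u^pG^{-e_2}\,du,
\end{equation}
\[
\sigma=\Big(\frac p{2p-1}\Big)^p,\qquad e_1=\frac{p(p-1)}{2p-1},\qquad e_2=\frac p{2p-1},\qquad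
2e_1+e_2=p .
\]
If $\mathcal S<\infty$, then $G$ extends to an absolutely continuous function on $[0,1]$ with
$G(1)=0$. The identity $2e_1+e_2=p$
is what makes $X$ cancel below: an upper bound $\mathcal P\le\mathrm{const}\cdot X^{e_1/p}$ and a lower
bound $\mathcal Q\ge\mathrm{const}\cdot X^{-e_2/p}$ give a bound for
$\mathcal P^2/(\mathcal Q\mathcal S)$. Both follow from upper bounds for $G$ in terms of $X$.

\begin{proof}[Proof of \eqref{exactformula}]
Lemma \ref{arclemma} gives ``$\le$''. For ``$\ge$'', take an arc with finite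
$\mathcal P,\mathcal Q,\mathcal S$. As in the normalization, $\mathcal S<\infty$ implies that $v$ has a
finite limit $v(0+)$. Since
$\mathcal Q<\infty$, $\int du/v$ converges near $b$. Solving $dt=du/v$ we get an increasing $C^1$
function $y=u(t)$ with $y'=v(y)$ locally absolutely continuous, which ends at a finite time $T$ with
$y\to b$, $y'\to0$. As $\mathcal S<\infty$, $y''$ is in $L^p$ on its interval, so $y'$ is absolutely
continuous up to every finite end.

If $v(0+)=0$, reflect $y$ evenly about $T$ and, if the starting time is finite, extend by $0$. Then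
$y'$ is continuous at all joints, $y$ is admissible, and
$(P,Q,S)=2(\mathcal P,\mathcal Q,\mathcal S)$.

If $v(0+)>0$, the starting time is finite, say $0$. Extend $y$ oddly about $0$ and evenly about $T$ to a
$4T$-periodic function. Then $y'$ is continuous at all joints and locally absolutely continuous, and $y''\in L^p_{\mathrm{loc}}$.
Multiply by smooth cutoffs that equal $1$ on $[-4NT,4NT]$, vanish outside $[-4(N+1)T,4(N+1)T]$ and
have first and second derivatives bounded independently of $N$. Each period consists of four copies of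
the arc, so $(P,Q,S)=8N(\mathcal P,\mathcal Q,\mathcal S)+O(1)$; let $N\to\infty$.
\end{proof}

\section{Large $p$: the pointwise bound}\label{sec:large}

In the limit $p\to\infty$ one expects parabolas, with $y''$ of constant modulus. A parabolic
arc ending at $u=1$ has $v^2$ proportional to $1-u$. Since $G=v^{2-1/p}$ is nearly $v^2$, it should be
nearly linear, and then the pointwise H\"older bound for $G$ loses little.

\begin{proof}[Proof of \eqref{R1}]
Let $1<p<\infty$ and take an arc with $b=1$ and finite $\mathcal P,\mathcal Q,\mathcal S$. By H\"older,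
$G(u)\le\int_u^1|G'|\le X^{1/p}(1-u)^{1/p'}$. Here
$\frac{e_1}{p'}=\frac{(p-1)^2}{2p-1}$ and $\frac{e_2}{p'}=\frac{p-1}{2p-1}$. So by \eqref{Gform}
\[
\mathcal P\le X^{e_1/p}\,\frac{2p-1}{p^2},\qquad
\mathcal Q\ge X^{-e_2/p}\int_0^1u^p(1-u)^{-\frac{p-1}{2p-1}}du
=X^{-e_2/p}\,\mathrm B\Big(p+1,\frac p{2p-1}\Big).
\]
As $\mathcal S=\sigma X$ and $2e_1+e_2=p$, the powers of $X$ cancel, and
$\mathcal P^2/(\mathcal Q\mathcal S)\le R_1(p)$. Lemma \ref{arclemma} finishes the proof.
\end{proof}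

We need a lower bound for the Beta function. Let $a=\frac p{2p-1}\in(\frac12,1)$. Log-convexity of
$\Gamma$ gives $\Gamma(p+1+a)\le\Gamma(p+1)^{1-a}\Gamma(p+2)^a=(p+1)^a\Gamma(p+1)$ (Wendel's
inequality). Also $\ln\Gamma$ is convex with derivative $2-\gamma-2\ln2>0$ at $\frac32$, where $\gamma<0.578$
is Euler's constant, so $\Gamma(1+a)\ge\Gamma(\frac32)=\frac{\sqrt\pi}2>0.88$. Hence
\begin{equation}\label{beta}
\mathrm B(p+1,a)=\frac{\Gamma(p+1)\Gamma(1+a)}{a\,\Gamma(p+1+a)}\ge\frac{0.88}a\,(p+1)^{-a}.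
\end{equation}

\begin{proposition}\label{large}
If $p\ge\frac{17}5$, then $K(p,\mathbb R)^{2p}\le R_1(p)<2^{p-2}$.
\end{proposition}

\begin{proof}
For $p\ge3$ we have $a\le\frac35$. Use \eqref{beta} and $\ln(1-z)\le-z-\frac{z^2}2$ with
$z=\frac1{2p}$:
\[
2^{2-p}R_1(p)=\frac{16\,(1-\frac1{2p})^{p+2}}{p^2\,\mathrm B(p+1,a)}\le\frac{0.6}{0.88}\,\psi(p),
\qquad
\psi(p)=\frac{16(p+1)^{3/5}}{p^2}\exp\Big(-\frac12-\frac9{8p}-\frac1{4p^2}\Big).
\]
For $p\ge3$, as $\frac{0.6}{p+1}<\frac{0.6}p$,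
\[
p\,(\ln\psi)'<-1.4+\frac9{8p}+\frac1{2p^2}\le-1.4+0.375+0.056<0 .
\]
So $\psi$ is decreasing, and $\psi(3.4)<1.437<1.466<\frac{0.88}{0.6}$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{asym}]
\emph{Upper bound.} Since $a=\frac12+O(1/p)$, \eqref{beta} gives
$1/\mathrm B(p+1,a)=O(\sqrt p)$. The other factors of $R_1(p)$ are
$2^p\cdot4p^{-2}(1-\frac1{2p})^{p+2}$, so $R_1(p)=O(2^pp^{-3/2})$. Take logarithms in \eqref{R1} and
divide by $2p$.

\emph{Lower bound.} Take the parabola $y=t-\frac{t^2}2$ on $[0,1]$, that is $v(u)=\sqrt{1-2u}$ and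
$b=\frac12$. Then $\mathcal P=\int_0^1(1-t)^p\,dt=\frac1{p+1}$, $\mathcal S=1$, and, with $s=1-t$,
\[
\mathcal Q=2^{-p}\int_0^1(1-s^2)^p\,ds\le2^{-p}\int_0^\infty e^{-ps^2}ds=2^{-p}\,\tfrac12\sqrt{\pi/p} .
\]
By \eqref{exactformula}, $K(p,\mathbb R)^{2p}\ge\dfrac{2^{p+1}\sqrt p}{\sqrt\pi\,(p+1)^2}$, which is at
least a positive constant times $2^pp^{-3/2}$.

The bound on $C/K$ follows because $C(p,\mathbb Z)\ge\sqrt2\cdot2^{-1/p}$ by \eqref{lower} for
$p\ge2$.
\end{proof}

\section{$p$ near $1$: averaged bounds}\label{sec:near1}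

Near $p=1$ the bound $R_1$ is not enough. With $h=p-1\to0$,
\[
\mathrm B(p+1,a)=\int_0^1u^{1+h}(1-u)^{-h/(1+2h)}du
=\tfrac12+h\Big(\int_0^1u\ln u\,du-\int_0^1u\ln(1-u)\,du\Big)+O(h^2)=\tfrac12+\tfrac h2+O(h^2),
\]
so $\ln R_1=\ln2+O(h^2)$, while the target is $(1-h)\ln2$.

Where is the loss? At $p=1$ the bound is $\mathcal P^2/(\mathcal Q\mathcal S)\le2$, and constant $v$
on $(0,1)$, dropping to $0$ at the end, is optimal: then $\mathcal P=1$, $\mathcal Q=\frac1{2v}$,
$\mathcal S=v$, with the jump counted in $\mathcal S$. This is the triangle wave. For $p>1$ the pointwise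
bound can hold with equality at one point $u$ only if $G$ is constant on $(0,u)$ and $G'$ is constant on
$(u,1)$, so not at all $u$ at once. An average of $G$ notices this: H\"older applied to
$\int G\le\int u|G'|$ brings in the factor $\big(\int_0^1u^{p'}du\big)^{1/p'}=(p'+1)^{-1/p'}$, which behaves
like $h^h$. Its logarithm is of order $-h\ln\frac1h$, a gain that beats every $O(h)$. In $\mathcal P$ the average enters
with the small exponent $e_1$, but in $\mathcal Q$ with the exponent $e_2\approx1$. So the key step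
bounds $\mathcal Q$ below in terms of a weighted average $\int u^sG$. H\"older is sharp there if
$u^pG^{-e_2}$ is proportional to $u^sG$, which for $p=1$ and constant $G$ requires $s=1$. We take
$s=4p-3$, so that $s+1=2(2p-1)$ and the formulas simplify.

\begin{proposition}\label{near1}
If $1<p\le\frac{11}8$, then $K(p,\mathbb R)^{2p}<2^{2-p}$.
\end{proposition}

\begin{proof}
\emph{The bound.} Take an arc with $b=1$ and finite $\mathcal P,\mathcal Q,\mathcal S$, and let
$s=4p-3$, $Z_1=\int_0^1G$ and $Z_2=\int_0^1u^sG$. As $p^2-3p+1<0$ on our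
range, $e_1<1$, and Jensen gives $\mathcal P\le Z_1^{e_1}$. Integrating by parts with $G(1)=0$ and
using H\"older,
\begin{align*}
Z_1&\le\int_0^1u|G'|\,du\le X^{1/p}(p'+1)^{-1/p'},\\
Z_2&\le\frac1{s+1}\int_0^1u^{s+1}|G'|\,du\le\frac{X^{1/p}}{s+1}\big((s+1)p'+1\big)^{-1/p'} .
\end{align*}
With $k=\frac{p+se_2}{1+e_2}$, H\"older also gives
\[
\frac1{k+1}=\int_0^1\big(u^pG^{-e_2}\big)^{\frac1{1+e_2}}\big(u^sG\big)^{\frac{e_2}{1+e_2}}du
\le\mathcal Q^{\frac1{1+e_2}}Z_2^{\frac{e_2}{1+e_2}},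
\]
that is, $\mathcal Q\ge(k+1)^{-(1+e_2)}Z_2^{-e_2}$. Since $2e_1+e_2=p$, the powers of $X$ cancel and
$\mathcal P^2\le R_*\,\mathcal Q\mathcal S$ with
\[
R_*=\sigma^{-1}(p'+1)^{-2e_1/p'}(k+1)^{1+e_2}(s+1)^{-e_2}\big((s+1)p'+1\big)^{-e_2/p'} .
\]
By Lemma \ref{arclemma} it remains to show $R_*<2^{2-p}$.

\emph{In terms of $h=p-1\in(0,\frac38]$.} We have
\begin{gather*}
\frac{e_1}{p'}=\frac{h^2}{1+2h},\qquad p'+1=\frac{1+2h}h,\qquad e_2=\frac{1+h}{1+2h},\qquad
\frac{e_2}{p'}=\frac h{1+2h},\\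
s+1=2(1+2h),\qquad k+1=\frac{(4+3h)(1+2h)}{2+3h},\qquad(s+1)p'+1=\frac{2+7h+4h^2}h .
\end{gather*}
For $k$ note that $p+se_2=\frac{(1+h)(2+6h)}{1+2h}$ and $1+e_2=\frac{2+3h}{1+2h}$, so
$k+1=\frac{4+11h+6h^2}{2+3h}$. Hence
\begin{align*}
(1+2h)\ln R_*={}&(1+h)(1+2h)\ln\tfrac{1+2h}{1+h}-2h^2\ln\tfrac{1+2h}h
+(2+3h)\ln\tfrac{(4+3h)(1+2h)}{2+3h}\\
&-(1+h)\ln\big(2(1+2h)\big)-h\ln\tfrac{2+7h+4h^2}h .
\end{align*}
Let $D=(1+2h)\big(\ln R_*-(1-h)\ln2\big)$. Write $\frac{4+3h}{2+3h}=2\,\frac{1+\frac34h}{1+\frac32h}$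
and $2+7h+4h^2=2(1+\frac72h+2h^2)$. The coefficient of $\ln(1+2h)$ is
$(1+3h+2h^2)-2h^2+(2+3h)-(1+h)=2+5h$. The coefficient of $\ln2$ is
$(2+3h)-(1+h)-h-(1+2h)(1-h)=2h^2$. So
\begin{align*}
D={}&(2+5h)\ln(1+2h)-(1+3h+2h^2)\ln(1+h)+(2+3h)\ln\tfrac{1+\frac34h}{1+\frac32h}\\
&-h\ln\big(1+\tfrac72h+2h^2\big)+h(1+2h)\ln h+2h^2\ln2 .
\end{align*}
The term $h\ln h$ is the announced gain.

\emph{Rational bounds.} For $t\ge0$,
\[
\frac{2t}{2+t}\le\ln(1+t)\le\frac{t(6+t)}{6+4t} .
\]
All three vanish at $t=0$. The derivatives satisfy $\frac4{(2+t)^2}\le\frac1{1+t}$, and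
$\frac{36+12t+4t^2}{(6+4t)^2}\ge\frac1{1+t}$ since $(1+t)(36+12t+4t^2)=(6+4t)^2+4t^3$. Use the
upper bound for $t=2h$ and the lower bound for $t=h$ and for $t=\frac{3h/4}{1+3h/4}$. In the last case
$1+t=\frac{1+\frac32h}{1+\frac34h}$ and $\frac{2t}{2+t}=\frac{6h}{8+9h}$. The result is
$D\le hE(h)$ with
\begin{align*}
E(h)={}&\frac{2(6+17h+5h^2)}{3+4h}-\frac{2(1+3h+2h^2)}{2+h}-\frac{6(2+3h)}{8+9h}\\
&-\ln\big(1+\tfrac72h+2h^2\big)+(1+2h)\ln h+2h\ln2 .
\end{align*}

\emph{$E$ is increasing on $(0,\frac38]$.} By division,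
$\frac{2(6+17h+5h^2)}{3+4h}=\frac52h+\frac{53}8-\frac{63/8}{3+4h}$ and
$\frac{2(1+3h+2h^2)}{2+h}=4h-2+\frac6{2+h}$, so
\begin{align*}
E'={}&\Big[\frac52+\frac{31.5}{(3+4h)^2}\Big]+\Big[-4+\frac6{(2+h)^2}\Big]-\frac{36}{(8+9h)^2}\\
&-\frac{\frac72+4h}{1+\frac72h+2h^2}+\Big[2\ln h+\frac1h+2\Big]+2\ln2 .
\end{align*}
The first two brackets are decreasing, so they are at least their values at $\frac38$, which exceed
$4.055$ and $-2.937$. The third term is at least $-\frac{36}{64}=-0.5625$. The fourth is at least $-\frac72$, since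
$\frac72(1+\frac72h+2h^2)\ge\frac72+4h$. The last bracket has derivative $(2h-1)/h^2<0$, so it is at least its
value at $\frac38$, which exceeds $2.705$. Finally $2\ln2>1.386$. The sum exceeds $1.1$.

\emph{The endpoint.} The six terms of $E(\frac38)$ give
\[
5.8125-2.0263-1.6484-0.9531-1.7165+0.5199<-0.011 .
\]
So $E<0$ on $(0,\frac38]$, hence $D<0$ and $R_*<2^{1-h}=2^{2-p}$.
\end{proof}

\section{Conclusion}

\begin{proof}[Proof of Theorem \ref{main}]
Propositions \ref{near1}, \ref{below2}, \ref{above2}, \ref{mid} and \ref{large} treat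
$(1,\frac{11}8]$, $[\frac{11}8,2)$, $(2,3]$, $(3,\frac{17}5]$ and $[\frac{17}5,\infty)$. Together they
give $K(p,\mathbb R)^{2p}<2^{|p-2|}$, that is $K(p,\mathbb R)<2^{|1/p-1/2|}$, for all
$p\in(1,2)\cup(2,\infty)$. The second inequality of the theorem is \eqref{lower}. For $p=1,2,\infty$
the number $2^{|1/p-1/2|}$ is $\sqrt2,1,\sqrt2$, and by \eqref{known} both constants are equal to it.
This gives the remaining statements.
\end{proof}

\begin{remark}
The proofs show how the bounds separate from $2^{|p-2|}$ at the two ends of the range. As $h=p-1\to0$,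
the formula for $D$ gives $\ln R_*=(2-p)\ln2-h\ln\frac1h+O(h)$. As $p\to\infty$, the proof of Theorem
\ref{asym} shows that $K(p,\mathbb R)^{2p}/2^{p-2}$ lies between two positive constant multiples of
$p^{-3/2}$. So this ratio tends to $0$, and only the $2p$th root makes $K(p,\mathbb R)$ and
$2^{|1/p-1/2|}$ come together.
\end{remark}

\begin{thebibliography}{9}
\bibitem{LID}
\emph{Landau's Inequality For The Difference Operator},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1988-104-01/\allowbreak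
S0002-9939-1988-0958067-2/\allowbreak S0002-9939-1988-0958067-2.pdf}.
\end{thebibliography}

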